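\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Nilpotence classes of metabelian $p$-groups\\ with character degrees $1,q,\dots,q^n$}


\begin{abstract}
For every prime $p$ we construct a $p$-group of nilpotence class $p+1$ whose irreducible
complex characters have degrees exactly $1$, $p^2$ and $p^4$. More precisely, the classes of
the metabelian $p$-groups with this set of degrees are exactly $2,3,\dots,p^2$. The same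
method gives, for $q=p^e$ with $e\ge 2$, that the classes of the metabelian $p$-groups with
degree set $\{1,q,\dots,q^n\}$ are exactly $2,3,\dots,p^n$.
\end{abstract}

\section{The question and the answer}

Throughout, $p$ is a prime and all groups are finite. For a group $G$ let $\mathrm{cd}(G)$ be
the set of degrees of its irreducible complex characters. For a $p$-group $P$ let
$\gamma_1(P)=P$ and $\gamma_{i+1}(P)=[\gamma_i(P),P]$; the \emph{class} $c(P)$ is the least
$c\ge 0$ with $\gamma_{c+1}(P)=1$.

Both $\mathrm{cd}(P)$ and $c(P)$ measure how far $P$ is from being abelian, and one may ask how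
much the first knows about the second. If $p\in\mathrm{cd}(P)$ it may know nothing. Let $\zeta$ be
a primitive $p$-th root of unity, let $A=\mathbb Z[\zeta]/(1-\zeta)^N$ with $N\ge2$, and let the
group $\langle\zeta\rangle$ of order $p$ act on $A$ by multiplication. The group
$A\rtimes\langle\zeta\rangle$ has $\gamma_{i+1}=(1-\zeta)^iA$ for $i\ge1$, hence class $N$. Since
it is nonabelian with an abelian subgroup of index $p$, its degree set is $\{1,p\}$. (For $p=2$
these are dihedral groups.) So we look at degree sets without $p$, such as $\{1,p^2,p^4\}$.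
The following question is posed in \cite{source}.

\begin{quote}
\emph{If $p>2$, does there exist a $p$-group $P$ of class $p+1$ such that
$\mathrm{cd}(P)=\{1,p^2,p^4\}$?}
\end{quote}

The value $p+1$ is a natural threshold: by Theorem~\ref{thm:bound} below, a metabelian
$p$-group with only \emph{one} nontrivial degree, different from $p$, has class at most $p$. The
question asks whether a second degree lets the class pass this barrier. If the degrees are
$1,p,p^2$ instead, class $p+1$ is easy to reach, as we shall see in
Section~\ref{sec:uniserial}. The difficulty is to ``square'' such an example without creating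
unwanted degrees such as $p$ or $p^3$. The direct square, for instance, has degrees
$1,p,p^2,p^3,p^4$. Nevertheless the answer is yes.

\begin{theorem}\label{thm:construction}
Let $q=p^e$ with $e\ge1$, and let $n\ge1$. For every integer $N$ with $p^{n-1}<N\le p^n$ there is
a metabelian $p$-group $P_N$ of class exactly $N$ with
$\mathrm{cd}(P_N)=\{1,q,q^2,\dots,q^n\}$.
\end{theorem}

For $e=n=2$ and $N=p+1$ this answers the question, for every prime $p$ (including $p=2$). The
group is explicit: if $\omega\in\mathbb F_{p^2}\setminus\mathbb F_p$, one may take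
\[
P=\mathbb F_{p^2}[u]/(u^{p+1})\rtimes\langle\,1+u,\;1+\omega u\,\rangle ,
\]
where the second factor is a group of units of the ring $\mathbb F_{p^2}[u]/(u^{p+1})$, acting on
the additive group of the ring by multiplication.

For $e\ge2$ the largest class obtained, $p^n$, is best possible among metabelian groups with
this degree set. This follows from a more general bound.

\begin{theorem}\label{thm:bound}
Let $n\ge0$, and let $P$ be a metabelian $p$-group with $p\notin\mathrm{cd}(P)$ and
$|\mathrm{cd}(P)|\le n+1$. Then $c(P)\le p^n$.
\end{theorem}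

\begin{corollary}\label{cor:classes}
Let $q=p^e$ with $e\ge2$, and let $n\ge1$. The classes of the metabelian $p$-groups $P$ with
$\mathrm{cd}(P)=\{1,q,\dots,q^n\}$ are exactly $2,3,\dots,p^n$. In particular, for
$\mathrm{cd}(P)=\{1,p^2,p^4\}$ they are exactly $2,3,\dots,p^2$.
\end{corollary}

The example above with degree set $\{1,p\}$ shows that the hypothesis $p\notin\mathrm{cd}(P)$ of
Theorem~\ref{thm:bound} cannot be dropped. We make no claim about the largest class of
non-metabelian groups with $\mathrm{cd}(P)=\{1,p^2,p^4\}$.

The idea of the construction is that raising to the $p$-th power is a ring homomorphism in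
characteristic $p$. It allows us to find a group $H$ of units of $\mathbb F_q[u]/(u^N)$ such that
$h-1$, for $1\ne h\in H$, vanishes at $u=0$ to order $1,p,p^2,\dots$ and nothing in between. These
gaps keep the degrees few while the class is large.

The bound is proved by induction on $n$. A faithful irreducible character yields an abelian
normal subgroup $A$ such that, for each $x\in P/A$ of order $p$, the quotient of $P$ by
$(x-1)A$ has fewer degrees than $P$. So induction places one term of the lower central series
into all the subgroups $(x-1)A$ at once. Since $p\notin\mathrm{cd}(P)$, the group $P/A$ is not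
cyclic, and there are enough such $x$ to force the lower central series to die in time.

\section{Facts about characters}\label{sec:facts}

We recall what is needed. Let $K\trianglelefteq G$, let $\lambda\in\mathrm{Irr}(K)$, and let $T$ be
the stabilizer of $\lambda$ in $G$.
\begin{enumerate}
\item[(a)] (\emph{Clifford}) If $\chi\in\mathrm{Irr}(G)$ lies over $\lambda$, then $\chi_K$ is a
multiple of the sum of the distinct $G$-conjugates of $\lambda$. Induction is a bijection from the
irreducible characters of $T$ over $\lambda$ to those of $G$ over $\lambda$.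
\item[(b)] (\emph{Gallagher}) If $\lambda$ extends to $\mu\in\mathrm{Irr}(T)$, then the irreducible
characters of $T$ over $\lambda$ are the products $\mu\beta$ with $\beta\in\mathrm{Irr}(T/K)$.
\item[(c)] If $\lambda$ is linear, it extends to $T$ in each of two cases: if
$T=K\rtimes C$ (put $\mu(xc)=\lambda(x)$ for $x\in K$, $c\in C$), and if $T/K$ is cyclic.
\item[(d)] If $B\le G$ is abelian, then $\chi(1)\le|G:B|$ for all $\chi\in\mathrm{Irr}(G)$.
\item[(e)] $\mathrm{cd}(G/K)\subseteq\mathrm{cd}(G)$, and $\mathrm{cd}(G_1\times G_2)$ consists of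
the products $d_1d_2$ with $d_i\in\mathrm{cd}(G_i)$.
\end{enumerate}

If $A\trianglelefteq G$ is abelian, we write $A$ additively and let $g\in G$ act by
$a\mapsto gag^{-1}$. The commutator $[g,a]=gag^{-1}a^{-1}$ is then $(g-1)a$. For
$\lambda\in\mathrm{Irr}(A)$,
\begin{equation}\label{eq:stab}
g\text{ fixes }\lambda\iff\lambda(ga)=\lambda(a)\text{ for all }a\in A
\iff (g-1)A\subseteq\ker\lambda .
\end{equation}

\begin{lemma}\label{lem:semidirect}
Let $G=A\rtimes H$ with $A$ and $H$ abelian. Then $\mathrm{cd}(G)$ is the set of the orbit sizes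
$|H:H_\lambda|$, where $\lambda\in\mathrm{Irr}(A)$ and $H_\lambda$ is the stabilizer of $\lambda$
in $H$.
\end{lemma}

\begin{proof}
The stabilizer of $\lambda$ in $G$ is $T=A\rtimes H_\lambda$. By (c), $\lambda$ extends to $T$;
since $T/A\cong H_\lambda$ is abelian, (b) shows that all irreducible characters of $T$ over
$\lambda$ are linear. By (a), all irreducible characters of $G$ over $\lambda$ have degree
$|G:T|=|H:H_\lambda|$.
\end{proof}

\section{Groups of units of a truncated polynomial ring}\label{sec:uniserial}

Let $F$ be the field with $q=p^e$ elements, let $N\ge2$, and let $R=F[u]/(u^N)$. Every nonzero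
element of $R$ is $u^j$ times a unit, for a unique $j<N$, so the ideals of $R$ are
$R\supset uR\supset\dots\supset u^NR=0$. The set $1+uR$ is a group of units of order $q^{N-1}$.
A subgroup $H\le 1+uR$ acts on the additive group of $R$ by multiplication, and in $R\rtimes H$
we can read off both the class and the degrees.

\begin{lemma}\label{lem:uniserial}
Let $H\le1+uR$ be a subgroup containing some $h_0$ with $(h_0-1)R=uR$. For $1\le d\le N$ put
$H_d=H\cap(1+u^dR)$. Then $P=R\rtimes H$ is a metabelian $p$-group of class exactly $N$, and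
\[
\mathrm{cd}(P)=\{\,|H:H_d| : 1\le d\le N\,\}.
\]
\end{lemma}

\begin{proof}
Both $R$ and $H$ are abelian $p$-groups, so $P$ is a metabelian $p$-group. As $R$ is abelian, an
element $rh$ of $P$ (with $r\in R$, $h\in H$) acts on $R$ as $h$ does. Hence
$[u^iR,P]=\sum_{h\in H}(h-1)u^iR$. This is contained in $u^{i+1}R$ because $H\le1+uR$, and it
contains $(h_0-1)u^iR=u^{i+1}R$. So $[u^iR,P]=u^{i+1}R$ for all $i\ge0$. In particular
$uR=[R,P]\le\gamma_2(P)$. Conversely $H$ acts trivially on $R/uR$, so
$P/uR\cong R/uR\times H$ is abelian and $\gamma_2(P)=uR$. Inductively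
$\gamma_{i+1}(P)=u^iR$ for $i\ge1$. Thus $\gamma_N(P)=u^{N-1}R\ne0$ and $\gamma_{N+1}(P)=0$.

For $\lambda\in\mathrm{Irr}(R)$ let $d$ be the least integer $\ge0$ with $u^dR\subseteq\ker\lambda$. If
$d=0$, then $\lambda$ is trivial with stabilizer $H=H_1$. Let $d\ge1$. For $h\in H$ the ideal
$(h-1)R$ is some $u^jR$ with $0\le j\le N$, and $u^jR\subseteq\ker\lambda$ if and only if
$j\ge d$. By \eqref{eq:stab}, $h$ fixes $\lambda$ if and only if $h-1\in u^dR$, that is,
$h\in H_d$. Every $d\in\{1,\dots,N\}$ occurs: take a character of $R/u^dR$ that is nontrivial on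
$u^{d-1}R/u^dR$. Now apply Lemma~\ref{lem:semidirect}.
\end{proof}

So the class is always $N$, and few degrees means that the filtration
$H=H_1\ge H_2\ge\dots\ge H_N=1$ has few jumps. Two extreme choices show what is at stake.
\begin{itemize}
\item $H=1+uR$. Here $|H:H_d|=q^{d-1}$, and $\mathrm{cd}(P)=\{1,q,\dots,q^{N-1}\}$. Every step is
a jump. For $N=p+1$ this is the set wanted, with $q=p^2$, only if $p=2$.
\item $q=p$ and $H=\langle1+u\rangle$. Since $(1+u)^{p^m}=1+u^{p^m}$, the jumps occur only
between $p^m$ and $p^m+1$. If $p^{n-1}<N\le p^n$, then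
$\mathrm{cd}(P)=\{1,p,\dots,p^n\}$. (These claims are the case $e=1$ of the next section; for
$N=p^n$ the group is the wreath product of $C_p$ by $C_{p^n}$, because
$\mathbb F_p[C_{p^n}]\cong\mathbb F_p[u]/(u^{p^n})$.)
\end{itemize}
The cyclic group has the gaps we want, but each of its jumps has size $p$, not $q$. If the first
jump $|H:H_2|$ is to be $q$, the coefficient of $u$ must range over all of $F$, so $H$ needs at
least $e$ generators. The worry is that products of different generators fill the gaps. They do
not: we first check this in the smallest case of the question, and then in general in the next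
section.

\paragraph{Class $4$ and degrees $1,9,81$.} Let $p=3$, $F=\mathbb F_9=\mathbb F_3(\mathrm i)$ with
$\mathrm i^2=-1$, and $R=F[u]/(u^4)$. Let $H=\langle1+u,\,1+\mathrm iu\rangle$ and
$h=(1+u)^a(1+\mathrm iu)^b$ with $a,b\in\mathbb Z$.
\begin{itemize}
\item If $a,b$ are not both divisible by $3$, then $h=1+(a+b\,\mathrm i)u+\cdots$ with
$a+b\,\mathrm i\ne0$ in $F$. So $h\notin H_2$.
\item If $a=3a'$ and $b=3b'$, then, since $(1+u)^3=1+u^3$ and
$(1+\mathrm iu)^3=1-\mathrm iu^3$ and $u^6=0$, we have $h=1+(a'-b'\mathrm i)u^3$. So $h\in H_3$,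
and $h=1$ if and only if $9$ divides both $a$ and $b$.
\end{itemize}
No $h-1$ vanishes to order exactly $2$. Thus $H\cong C_9\times C_9$, the subgroup $H_2=H_3$
consists of the cubes and has index $9$, and $H_4=1$ has index $81$. By
Lemma~\ref{lem:uniserial}, $R\rtimes H$, of order $9^4\cdot81=3^{12}$, has class $4$ and degree
set $\{1,9,81\}$.

\section{The construction}

\begin{proof}[Proof of Theorem~\ref{thm:construction}]
Let $p^{n-1}<N\le p^n$; then $N\ge2$. Let $R=F[u]/(u^N)$ with $|F|=q=p^e$, and let $a_1,\dots,a_e$
be a basis of $F$ over $\mathbb F_p$. Define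
\[
\theta:\mathbb Z^e\to 1+uR,\qquad \theta(c)=\prod_{i=1}^e(1+a_iu)^{c_i},
\]
which is a homomorphism, and let $H=\theta(\mathbb Z^e)=\langle1+a_1u,\dots,1+a_eu\rangle$.

Let $0\ne c\in\mathbb Z^e$ and write $c=p^vb$ with $v\ge0$ and $b\notin p\mathbb Z^e$. Then
$\theta(b)=1+\beta u+\cdots$ with $\beta=\sum_ib_ia_i$. Since some $b_i$ is not divisible by
$p$ and the $a_i$ are linearly independent over $\mathbb F_p$, we have $\beta\ne0$. As $R$ has
characteristic $p$,
\begin{equation}\label{eq:gap}
\theta(c)-1=\theta(b)^{p^v}-1=(\theta(b)-1)^{p^v}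
=\beta^{p^v}u^{p^v}+(\text{higher terms}).
\end{equation}
Hence $(\theta(c)-1)R=u^{p^v}R$, which is $0$ when $p^v\ge N$. In particular
$(h_0-1)R=uR$ for $h_0=1+a_1u$, so Lemma~\ref{lem:uniserial} applies and $P_N=R\rtimes H$ has
class exactly $N$.

It remains to find the indices $|H:H_d|$. For $d=1$ the index is $1$. Let $2\le d\le N$ and let
$m\in\{1,\dots,n\}$ be the integer with $p^{m-1}<d\le p^m$. For $c=p^vb$ as above,
$\theta(c)-1\in u^dR$ if and only if $u^{p^v}R\subseteq u^dR$. Since $d\le N$, this means
$p^v\ge d$, that is, $v\ge m$. Therefore, for all $c\in\mathbb Z^e$ (including $c=0$),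
\[
\theta(c)\in H_d\iff c\in p^m\mathbb Z^e .
\]
For $d=N$ we have $m=n$ and $H_N=1$, so $\ker\theta=p^n\mathbb Z^e$ and
$H\cong(\mathbb Z/p^n\mathbb Z)^e$. For every $d$ we get $H_d=\theta(p^m\mathbb Z^e)$, and, since
$p^m\mathbb Z^e\supseteq\ker\theta$,
\[
|H:H_d|=|\mathbb Z^e:p^m\mathbb Z^e|=p^{em}=q^m .
\]
Each $m\in\{1,\dots,n\}$ occurs, for example for $d=p^{m-1}+1\le p^{n-1}+1\le N$. Therefore
$\mathrm{cd}(P_N)=\{1,q,\dots,q^n\}$.
\end{proof}

The condition $N\le p^n$ stops the filtration before the index $q^{n+1}$ is reached, and
$N>p^{n-1}$ makes the index $q^n$ occur.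

\section{The upper bound}

The proof of Theorem~\ref{thm:bound} is an induction on $n$. The induction must lower the number of
degrees, so we want a quotient of $P$ that loses one degree and is not too small. A faithful
irreducible character provides many such quotients.

\subsection{The module attached to a faithful character}

\begin{lemma}\label{lem:faithful}
Let $P$ be a nonabelian metabelian $p$-group with a faithful irreducible character $\chi$, and let
$A$ be maximal among the abelian subgroups of $P$ that contain $P'$. Then $A\trianglelefteq P$,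
$C_P(A)=A$ and $\chi(1)=|P:A|$. If $p\notin\mathrm{cd}(P)$, then the abelian group $P/A$ is not
cyclic.
\end{lemma}

\begin{proof}
The subgroup $A$ exists because $P'$ is abelian; this is where metabelian is used. It is normal
because $A\ge P'$. If $x$ centralizes $A$, then $A\langle x\rangle$ is abelian and contains $P'$,
so $x\in A$. Hence $C_P(A)=A$.

Let $\lambda$ be an irreducible constituent of $\chi_A$ and $T$ its stabilizer in $P$. As
$T\ge A\ge P'$, $T$ is normal in $P$, and so is $[A,T]$. By \eqref{eq:stab},
$[A,T]\le\ker\lambda$. Being normal, $[A,T]$ lies in the kernel of every conjugate of $\lambda$, so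
by (a) it lies in $A\cap\ker\chi=1$. Hence $T\le C_P(A)=A$, so $T=A$. By (a), $\chi$ is induced
from $\lambda$, and $\chi(1)=|P:A|$.

Now suppose that $E=P/A$ is cyclic; we show that $p\in\mathrm{cd}(P)$. The group $E$ acts on the
dual group $V=\mathrm{Irr}(A)$, which we write additively. The action is faithful: an element
$g$ fixing all of $V$ satisfies, by \eqref{eq:stab}, $(g-1)A=0$, so it is trivial because
$C_P(A)=A$. Since $P$ is nonabelian, $E\ne1$, so the fixed-point subgroup $V_1=V^E$ is not $V$. The
$p$-group $E$ fixes a nonzero element of the nontrivial $p$-group $V/V_1$, so there is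
$v\in V\setminus V_1$ with $(h-1)v\in V_1$ for all $h\in E$. From
\[
(hh'-1)v=h(h'-1)v+(h-1)v=(h'-1)v+(h-1)v
\]
we see that $h\mapsto(h-1)v$ is a homomorphism $E\to V_1$. Its image is cyclic because $E$ is, and
nontrivial because $v\notin V_1$; let $p^r$ be its order, $r\ge1$. Put $w=p^{r-1}v$. The elements
$(h-1)w=p^{r-1}(h-1)v$ form a group of order $p$, so the orbit $\{w+(h-1)w:h\in E\}$ of $w$ has
size $p$. Its stabilizer $T_w$ in $P$ has index $p$, and $T_w/A\le E$ is cyclic. By (c), $w$
extends to a linear character of $T_w$, which by (a) induces to an irreducible character of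
degree $p$.
\end{proof}

From now on let $P,\chi,A$ be as in Lemma~\ref{lem:faithful}, let $E=P/A$, and let $J$ be the
augmentation ideal of the group ring $\mathbb Z[E]$. Then $A$ is a $\mathbb Z[E]$-module. Since $J$
is additively generated by the elements $g-1$, we have $[M,P]=JM$ for each submodule $M\le A$.
With $B=P'\le A$ this gives
\begin{equation}\label{eq:lcs}
JA\subseteq B,\qquad \gamma_{i+2}(P)=J^iB\quad(i\ge0).
\end{equation}
As $E$ is abelian, all operators in $\mathbb Z[E]$ commute. In particular $(x-1)A$ is a submodule, hence normal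
in $P$, for every $x\in E$.

\begin{lemma}\label{lem:drop}
Let $x\in E$ have order $p$. Then every irreducible character degree of $P/(x-1)A$ is a degree of
$P$ smaller than $\chi(1)$.
\end{lemma}

\begin{proof}
Let $X\le P$ be the preimage of $\langle x\rangle$. Since $(x^i-1)A\subseteq(x-1)A$ for
all $i$, the group $A/(x-1)A$ is central in $X/(x-1)A$, and the quotient $X/A$ is cyclic. So
$X/(x-1)A$ is abelian, and by (d) the degrees of $P/(x-1)A$ are at most
$|P:X|=|P:A|/p<\chi(1)$. They are degrees of $P$ by (e).
\end{proof}

So each quotient $P/(x-1)A$ loses the degree $\chi(1)$, and induction places a term of the lower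
central series into $(x-1)A$ \emph{for every $x$ of order $p$ at once}. The rest of the proof
exploits this.

\subsection{The smallest case: $p=2$ and one nontrivial degree}

Let $p=2$ and $\mathrm{cd}(P)=\{1,m\}$ with $m>2$, where $P$ has a faithful irreducible character
as above. We want class at most $2$, that is, $JB=0$. By
Lemma~\ref{lem:faithful}, $E$ contains a four-group $D=\{1,x,y,xy\}$. By Lemma~\ref{lem:drop},
$P/(x-1)A$ has only the degree $1$, so it is abelian, and $B\subseteq(x-1)A$. The same holds for
$y$ and $xy$. Hence $(x+1)B\subseteq(x^2-1)A=0$, so $x$ acts on $B$ as $-1$, and so do $y$ and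
$xy$. But $xy$ then also acts as $(-1)(-1)=1$, so $2B=0$ and $(x-1)B=0$. Finally
\[
JB\subseteq J(x-1)A=(x-1)JA\subseteq(x-1)B=0 .
\]
Three things happened. Induction gave $B\subseteq(x-1)A$; the noncyclic group $D$ forced
$2B=0$ and $(x-1)B=0$; and commuting $J$ past $x-1$ finished the proof. In general the middle step
gives only that products of $p-1$ factors from the augmentation ideal of $D$ kill the
relevant module. This is the content of the next lemma.

\subsection{Modules for $C_p\times C_p$}

For a finite subgroup $C$ of an abelian group let $N_C=\sum_{c\in C}c$ in the group ring. If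
$M\subseteq(x-1)A$ with $x$ of order $p$, then $N_{\langle x\rangle}M=0$. The lemma says what
follows when this holds for all the subgroups of order $p$ of $C_p\times C_p$.

\begin{lemma}\label{lem:rank2}
Let $D\cong C_p\times C_p$, let $I$ be the augmentation ideal of $\mathbb Z[D]$, and let $M$ be a
$\mathbb Z[D]$-module with $N_CM=0$ for each of the $p+1$ subgroups $C\le D$ of order $p$. Then
$pM=0$ and $I^{p-1}M=0$.
\end{lemma}

\begin{proof}
Write $D=\langle x\rangle\times\langle y\rangle$. In the sum of all the $N_C$ the identity occurs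
$p+1$ times and every other element of $D$ once, so
\[
\sum_CN_C=p+N_D=p+N_{\langle x\rangle}N_{\langle y\rangle}.
\]
Applied to $M$ this gives $pM=0$. So $M$ is a module over
$\mathbb F_p[D]=\mathbb F_p[X,Y]/(X^p,Y^p)$, where $X=x-1$ and $Y=y-1$. The image of $I$ in this
ring is $\bar I=(X,Y)$, which is nilpotent. Modulo $p$ we have
$1+t+\dots+t^{p-1}=(t^p-1)/(t-1)=(t-1)^{p-1}$, so $M$ is annihilated by
$(xy^b-1)^{p-1}$ for $b=0,1,\dots,p-1$. Let $\mathfrak K\subseteq\bar I^{\,p-1}$ be the ideal
generated by these $p$ elements. We claim that $\mathfrak K=\bar I^{\,p-1}$, which proves the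
lemma.

Since $xy^b-1=(1+X)(1+Y)^b-1\equiv X+bY\pmod{\bar I^{\,2}}$, we have
\[
(xy^b-1)^{p-1}\equiv\sum_{i=0}^{p-1}\binom{p-1}{i}b^i\,X^{p-1-i}Y^i\pmod{\bar I^{\,p}}
\]
(with $b^0=1$ also for $b=0$). The matrix $(b^i)_{0\le b,i\le p-1}$ over $\mathbb F_p$ is a
Vandermonde matrix with distinct nodes, hence invertible, and the binomial coefficients
$\binom{p-1}i$ are nonzero in $\mathbb F_p$. So every monomial $X^{p-1-i}Y^i$ lies in
$\mathfrak K+\bar I^{\,p}$. These monomials and $\bar I^{\,p}$ span $\bar I^{\,p-1}$. Therefore
$\bar I^{\,p-1}=\mathfrak K+\bar I\cdot\bar I^{\,p-1}$. Substituting this equation into its right side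
repeatedly gives $\bar I^{\,p-1}=\mathfrak K+\bar I^{\,s}\cdot\bar I^{\,p-1}$ for all $s\ge1$, and
$\bar I^{\,s}=0$ for large $s$.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
We use induction on $n$. If $n=0$, then $\mathrm{cd}(P)=\{1\}$, so $P$ is abelian and
$c(P)\le1=p^0$. Let $n\ge1$ and put $k=p^{n-1}$.

For each $\chi\in\mathrm{Irr}(P)$ the quotient $P/\ker\chi$ is metabelian, and its degrees are
degrees of $P$, so it satisfies the hypotheses. If each of these quotients has class at most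
$p^n$, then $\gamma_{p^n+1}(P)\le\bigcap_\chi\ker\chi=1$. So we may assume that $P$ has a faithful
irreducible character $\chi$, and also that $P$ is nonabelian. Let $A,E,J,B$ be as above. By
Lemma~\ref{lem:faithful} the abelian $p$-group $E$ is not cyclic, so it contains a subgroup
$D\cong C_p\times C_p$. Let $I$ be the augmentation ideal of $\mathbb Z[D]$.

Let $1\ne x\in D$. By Lemma~\ref{lem:drop}, $P/(x-1)A$ has at most $n$ degrees, none equal to $p$,
and it is metabelian. By induction its class is at most $k$. Putting
$M=\gamma_{k+1}(P)=J^{k-1}B$, we have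
\begin{equation}\label{eq:M}
M\subseteq(x-1)A\subseteq IA\qquad\text{for all }1\ne x\in D .
\end{equation}
Since $N_{\langle x\rangle}(x-1)=x^p-1=0$, \eqref{eq:M} gives $N_{\langle x\rangle}M=0$ for all
$1\ne x\in D$. Lemma~\ref{lem:rank2} yields
\begin{equation}\label{eq:kill}
I^{p-1}M=0 .
\end{equation}

By \eqref{eq:lcs} and \eqref{eq:M}, $J^kA\subseteq J^{k-1}B=M\subseteq IA$. Since $I$ and $J$
commute, $J^kI^jA=I^jJ^kA\subseteq I^{j+1}A$ for all $j\ge0$: every $k$ factors from $J$ produce
one more factor from $I$. Starting from $M\subseteq IA$ and doing this $p-2$ times, we get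
$J^{k(p-2)}M\subseteq I^{p-1}A$. One more block of $k$ factors brings us back into $M$:
\[
J^{k(p-1)}M\subseteq J^kI^{p-1}A=I^{p-1}J^kA\subseteq I^{p-1}M=0
\]
by \eqref{eq:kill}. Hence
$\gamma_{kp+1}(P)=J^{kp-1}B=J^{k(p-1)}J^{k-1}B=J^{k(p-1)}M=0$, and $c(P)\le kp=p^n$.
\end{proof}

\begin{remark}
Apart from being passed on to quotients, the hypothesis $p\notin\mathrm{cd}(P)$ was used only to
make $E$ noncyclic, and this was needed only to apply Lemma~\ref{lem:rank2}. Without it, already
$pM=0$ may fail. For the groups $\mathbb Z[\zeta]/(1-\zeta)^N\rtimes\langle\zeta\rangle$ of the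
introduction, with $n=k=1$, we have $M=B=(1-\zeta)A$ and $pM=(1-\zeta)^pA$, which is nonzero if
$N>p$.

For comparison, take the group $P_N=R\rtimes H$ of Theorem~\ref{thm:construction} with $N=p^n$ and
$e\ge2$, put $A=R$, let $D\cong C_p\times C_p$ be a subgroup of $H$, and define $J,B,I,M$ from
$E=H$ and $D$ as above. (This group has no faithful irreducible character, because its center
$u^{N-1}R$ is not cyclic, but the definitions make sense.) By \eqref{eq:gap}, $(x-1)R=u^kR$ for
all $1\ne x\in D$. Thus $JA=B=uR$, and $M=(x-1)A=IA=J^kA=u^kR$: the inclusions of submodules from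
\eqref{eq:M} to the end of the proof are equalities there. Moreover
$I^{p-2}M=u^{k(p-1)}R\ne0=I^{p-1}M$.
\end{remark}

\section{All classes}

\begin{proof}[Proof of Corollary~\ref{cor:classes}]
Let $e\ge2$. If $\mathrm{cd}(P)=\{1,q,\dots,q^n\}$, then $P$ is nonabelian and so has class at least
$2$. If $P$ is moreover metabelian, then, since $p\notin\mathrm{cd}(P)$ and $|\mathrm{cd}(P)|=n+1$,
Theorem~\ref{thm:bound} gives $c(P)\le p^n$.

Conversely let $2\le c\le p^n$, and choose $1\le m\le n$ with $p^{m-1}<c\le p^m$. By
Theorem~\ref{thm:construction}, with $m$ in place of $n$, there is a metabelian $p$-group $P_c$ of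
class $c$ with degree set $\{1,q,\dots,q^m\}$. By the same theorem with $n=1$ and $N=2$ there is a
metabelian $p$-group $P_2$ of class $2$ with degree set $\{1,q\}$. By (e) the metabelian $p$-group
$P_c\times(P_2)^{n-m}$ has degree set $\{1,q,\dots,q^n\}$, and its class is $c$ because $c\ge2$.
\end{proof}

The condition $e\ge2$ is needed: for $e=1$ the direct product of
$\mathbb Z[\zeta]/(1-\zeta)^N\rtimes\langle\zeta\rangle$, with $N\ge2$, and $n-1$ copies of the group
$P_2$ with degree set $\{1,p\}$ is metabelian, has degree set $\{1,p,\dots,p^n\}$, and has class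
$N$, which is arbitrarily large.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Character degree sets that do not bound the class of a $p$-group},
\url{http://www.ams.org/proc/2002-130-09/S0002-9939-02-06364-5/S0002-9939-02-06364-5.pdf}.
\end{thebibliography}

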